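
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Auslander--Reiten components of tree class $D_\infty$\\ do not occur for $G_1T$-modules}

\begin{abstract}
Let $G$ be a connected reductive group with maximal torus $T$ over an algebraically closed field of characteristic $p>0$, and let $G_1$ be its first Frobenius kernel. We show that no component of the stable Auslander--Reiten quiver of the category of finite-dimensional $G_1T$-modules is isomorphic to $\mathbb Z[D_\infty]$. The two prongs of the fork of $D_\infty$ would force a difference of dimensions of Ext-groups to alternate in sign along $\Omega^2$-orbits, with exactly one defect. Over the restricted enveloping algebra these dimensions are eventually polynomial, and the two facts are incompatible. The method also applies to infinitesimal group schemes and to $G_rT$, mostly in odd characteristic.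
\end{abstract}

\section{The question}

\subsection{Setting}
Throughout, $k$ is an algebraically closed field of characteristic $p>0$, and $G$ is a connected reductive algebraic group over $k$ with maximal torus $T$ and Lie algebra $\mathfrak g$. For $r\ge 1$ let $G_r$ be the $r$-th Frobenius kernel of $G$ and $G_rT\subset G$ the subgroup scheme generated by $G_r$ and $T$. All modules are finite-dimensional. A $G_1$-module is the same thing as a module over the restricted enveloping algebra $U_0(\mathfrak g)$. A $G_1T$-module is a $U_0(\mathfrak g)$-module with a compatible $T$-action, hence with a grading by the character group $X(T)$.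

The \emph{stable Auslander--Reiten quiver} $\Gamma_s(G_1T)$ has as vertices the isomorphism classes of non-projective indecomposable $G_1T$-modules. The number of arrows $M\to N$ is $\dim\operatorname{rad}(M,N)/\operatorname{rad}^2(M,N)$. Equivalently, it is the multiplicity of $M$ in the middle term of the almost split sequence $0\to\tau N\to E\to N\to0$ that ends in $N$. The translation is $\tau$. For a tree $\Delta$ with a chosen orientation, $\mathbb Z[\Delta]$ has vertices $(n,x)$ with $n\in\mathbb Z$ and $x\in\Delta$, arrows $(n,x)\to(n,y)$ and $(n,y)\to(n+1,x)$ for each arrow $x\to y$ of $\Delta$, and translation $\tau(n,x)=(n-1,x)$. Up to isomorphism the orientation is irrelevant. When we write $\Theta\cong\mathbb Z[\Delta]$, all arrows have multiplicity one.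

The growth of a module is measured by its \emph{rank variety}. Let $\mathcal V_{\mathfrak g}=\{x\in\mathfrak g: x^{[p]}=0\}$ be the nullcone, and for $M\in\operatorname{mod}U_0(\mathfrak g)$ let
\[
\mathcal V_{\mathfrak g}(M)=\{x\in\mathcal V_{\mathfrak g}: M|_{U_0(kx)}\text{ is not projective}\}\cup\{0\}.
\]
This is a closed conical subset. Its dimension is the \emph{complexity} of $M$, the least $c\ge 0$ such that the terms of a minimal projective resolution satisfy $\dim P_n\le C\,n^{c-1}$ for some constant $C$ and all $n\ge1$ (Friedlander--Parshall \cite{FP}; for all $p$, Suslin--Friedlander--Bendel \cite{SFB}). For a $G_1T$-module one forgets the $T$-action first. The variety is constant on each component $\Theta$ of $\Gamma_s(G_1T)$ and is then written $\mathcal V_{\mathfrak g}(\Theta)$. The following is known; see \cite{G1T}.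
\begin{itemize}
\item[(F1)] Every component of $\Gamma_s(G_1T)$ is isomorphic to $\mathbb Z[A_\infty]$, $\mathbb Z[A_\infty^\infty]$ or $\mathbb Z[D_\infty]$.
\item[(F2)] If $\dim\mathcal V_{\mathfrak g}(\Theta)\ne2$, then $\Theta\cong\mathbb Z[A_\infty]$.
\item[(F3)] If $G=\mathrm{SL}(2)$ and $\dim\mathcal V_{\mathfrak g}(\Theta)=2$, then $\Theta\cong\mathbb Z[A_\infty^\infty]$.
\end{itemize}
Here $D_\infty$ is the tree with vertices $a,b,c,d_1,d_2,\dots$ and edges $a-c$, $b-c$, $c-d_1$, $d_1-d_2$, and so on. The question, posed in \cite{G1T}, is whether $\mathbb Z[D_\infty]$ occurs at all. It does not.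

\begin{theorem}\label{thm:A}
Let $G$ be connected reductive over an algebraically closed field $k$ of characteristic $p>0$, with maximal torus $T$. No component of $\Gamma_s(G_1T)$ is isomorphic to $\mathbb Z[D_\infty]$. Hence every component is isomorphic to $\mathbb Z[A_\infty]$ or $\mathbb Z[A_\infty^\infty]$, and both types occur, already for $G=\mathrm{SL}(2)$.
\end{theorem}

Additive functions do not suggest a reason. Call a positive function $h$ on a tree additive if $2h(x)$ is the sum of $h$ over the neighbors of $x$. Up to scalars the additive function is $1,2,3,\dots$ on $A_\infty$, the constant $1$ on $A_\infty^\infty$, and $h(a)=h(b)=1$, $h=2$ elsewhere, on $D_\infty$. The last two are bounded, and $D_\infty$ is what one gets from $A_\infty^\infty$ by folding it at a vertex and splitting the fixed vertex into $a$ and $b$. This makes it natural to look for an invariant that distinguishes $a$ from $b$.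

\subsection{What a fork would do}\label{ss:knit}
Orient $D_\infty$ as $a\to c\leftarrow b$, $c\to d_1\to d_2\to\cdots$, and in $\mathbb Z[D_\infty]$ write
\[
A_n=(n,a),\qquad B_n=(n,b),\qquad C_n=(n,c).
\]
The only arrow into $A_{n+1}$ and the only arrow into $B_{n+1}$ come from $C_n$. Let us compute by hand the function $f$ that vanishes at $B_0$ and at all $(n,x)$ with $n<0$, has $f(A_0)=1$, and is additive on all meshes except the one ending in $A_0$: for each other vertex $N$, $f(\tau N)+f(N)$ is the sum of $f$ over the predecessors of $N$. This is what $\dim\underline{\operatorname{Hom}}(A_0,-)$ would be if the mesh relations told the whole story. One finds $f(C_0)=f(A_0)+f(B_0)=1$ and $f(0,d_i)=1$, then $f(A_1)=f(C_0)-f(A_0)=0$, $f(B_1)=f(C_0)-f(B_0)=1$, and $f(C_1)=f(A_1)+f(B_1)+f(0,d_1)-f(C_0)=1$. Inductively $f$ is $1$ at $C_n$ and at all $(n,d_i)$ for $n\ge0$, while on the prongs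
\[
f(A_n)=1,0,1,0,\dots,\qquad f(B_n)=0,1,0,1,\dots\qquad(n=0,1,2,\dots).
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.55cm,y=0.95cm,>=stealth]
\node (a0) at (0,2) {$A_0:1$};
\node (a1) at (2,2) {$A_1:0$};
\node (a2) at (4,2) {$A_2:1$};
\node (b0) at (0,1) {$B_0:0$};
\node (b1) at (2,1) {$B_1:1$};
\node (b2) at (4,1) {$B_2:0$};
\node (c0) at (1,0) {$C_0:1$};
\node (c1) at (3,0) {$C_1:1$};
\node (e0) at (0,-1) {$(-1,d_1):0$};
\node (e1) at (2,-1) {$(0,d_1):1$};
\node (e2) at (4,-1) {$(1,d_1):1$};
\draw[->] (a0)--(c0); \draw[->] (c0)--(a1); \draw[->] (a1)--(c1); \draw[->] (c1)--(a2);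
\draw[->] (b0)--(c0); \draw[->] (c0)--(b1); \draw[->] (b1)--(c1); \draw[->] (c1)--(b2);
\draw[->] (e0)--(c0); \draw[->] (c0)--(e1); \draw[->] (e1)--(c1); \draw[->] (c1)--(e2);
\end{tikzpicture}
\caption{The fork in $\mathbb Z[D_\infty]$, with the values of the function that starts with $1$ at $A_0$ and is additive on all later meshes. The translation $\tau$ moves two steps to the left. On the two prongs the values alternate.}
\label{fig:fork}
\end{figure}

We shall see that $\tau=\Omega^2$ for $G_1T$, so $A_n\cong\Omega^{-2n}A_0$, and the picture would say that $\operatorname{Ext}^{2n}(A_0,A_0)$ has dimension $0,1,0,1,\dots$ for $n=1,2,3,4,\dots$. Cohomology of $U_0(\mathfrak g)$ does not behave like this: it is finitely generated over a polynomial ring with generators in degree $2$, so in even degrees its dimension is eventually a polynomial. This is the contradiction we are after. To make it rigorous, four points need care.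

\begin{enumerate}
\item The mesh relations do not determine $\dim\underline{\operatorname{Hom}}(A_0,-)$ on $\Theta$, since this function may be non-zero far to the left of $A_0$. But $A_n$ and $B_n$ have the same neighbor $C_n$, so in the difference of the two prongs the unknown contribution of $C_n$ cancels. What remains is a recursion for this difference $e(n)$, valid for all $n\in\mathbb Z$ (Section~\ref{sec:fork}). In the ideal case it reads $e(n)+e(n+1)=\delta_{n,-1}$.
\item This requires $\tau=\Omega^2$ and a duality for $\underline{\operatorname{Hom}}$; both come from the integral of the Hopf algebra $\operatorname{Dist}(G_r)$ (Section~\ref{sec:dual}).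
\item Polynomial growth is available over $G_1$ (Section~\ref{sec:growth}), but it does not pass automatically to $G_1T$. A $G_1T$-Ext group is the weight-$0$ part of a $G_1$-Ext group, and taking weight-$0$ parts of a graded module can create exactly the pattern above: if $x,y$ have degree $2$ and weights $\alpha,-\alpha$ with $\alpha\neq0$, the weight-$0$ part $k[xy]$ of $k[x,y]$ has dimension $1,0,1,0,\dots$ in degrees $0,2,4,6,\dots$. So we sum over all twists of $A_0$ by characters of $G_1T/G_1$.
\item Each twist, and also the shift of each twist, could contribute a further defect to the recursion. The condition $\dim\mathcal V_{\mathfrak g}(\Theta)=2$ from (F2) rules this out (Section~\ref{sec:A}).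
\end{enumerate}

Section~\ref{sec:var} contains two variants, for infinitesimal group schemes and for $G_rT$.

\section{Stable categories and twists}\label{sec:prelim}

\subsection{The categories}
Let $\mathcal C$ be either $\operatorname{mod}\mathcal G$ for an infinitesimal group scheme $\mathcal G$ over $k$, or $\operatorname{mod}G_rT$. In both, every object has a projective cover and an injective hull, and projective $=$ injective. For $\mathcal G$ this holds because $\operatorname{Dist}(\mathcal G)=k[\mathcal G]^*$ is a finite-dimensional Hopf algebra, hence Frobenius. For $G_rT$ see Jantzen \cite[II.9]{J}, where it is also shown that a $G_rT$-module is projective if and only if it is projective over $G_r$.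

Moreover, \emph{forgetting from $G_rT$ to $G_r$ commutes with $\Omega$}. Indeed, the $G_r$-socle and the $G_r$-radical of a $G_rT$-module are $T$-stable, since $T$ normalizes $G_r$. So a simple $G_rT$-module equals its $G_r$-socle and is semisimple over $G_r$. Conversely, if a sequence $0\to A\to B\to C\to0$ of $G_rT$-modules splits over $G_r$, then $\operatorname{Hom}_{G_r}(C,B)\to\operatorname{Hom}_{G_r}(C,C)$ is surjective. It stays so on $T$-invariants, because $T$ is diagonalizable, and the sequence splits over $G_rT$. Hence semisimplicity over $G_rT$ and over $G_r$ agree, and so do radicals and socles. Therefore projective covers and injective hulls over $G_rT$ remain such over $G_r$.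

\subsection{The stable category}
Let $\underline{\mathcal C}$ be the stable category, with morphism spaces $\underline{\operatorname{Hom}}$, that is, Hom modulo maps factoring through projectives. It is triangulated with shift $[1]=\Omega^{-1}$. A short exact sequence $0\to N\to E\to M\to 0$ gives a triangle $N\to E\to M\xrightarrow{w}N[1]$, where, up to a sign that plays no role below, $w$ is its class under the isomorphism $\operatorname{Ext}^1(M,N)\cong\underline{\operatorname{Hom}}(M,N[1])$, natural in $M$. More generally $\operatorname{Ext}^n(M,N)\cong\underline{\operatorname{Hom}}(M,N[n])$ for $n\ge1$.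

Let $M$ be indecomposable and non-projective. \emph{A map $h:Y\to M$ is a split epimorphism in $\mathcal C$ if and only if it is one in $\underline{\mathcal C}$.} For if $hg=\mathrm{id}_M+q$ with $q$ factoring through a projective, then $q$ is not invertible, as $M$ would otherwise be projective. So $q$ lies in the radical of the local ring $\operatorname{End}(M)$, and $hg$ is invertible. Consequently:
\begin{itemize}
\item $\underline{\operatorname{End}}(M)$ is local with residue field $k$. Two non-projective indecomposables are isomorphic in $\mathcal C$ if and only if they are in $\underline{\mathcal C}$. A stable split epimorphism between non-projective indecomposables is an isomorphism.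
\item The arrows of the stable Auslander--Reiten quiver can be computed in $\underline{\mathcal C}$. Indeed, between non-projective indecomposables the radical maps of $\underline{\mathcal C}$ are the images of the radical maps of $\mathcal C$, and a map $M\to P\to N$ through a projective $P$ lies in $\operatorname{rad}^2$. So \emph{every autoequivalence of $\underline{\mathcal C}$ induces an automorphism of the quiver underlying the stable Auslander--Reiten quiver}.
\end{itemize}

\subsection{Twists}
For $\lambda\in X(T)$ let $k_{p^r\lambda}$ be the character of $G_rT$ that is trivial on $G_r$ and equal to $p^r\lambda$ on $T$. It exists because $p^r\lambda$ is trivial on $T_r=G_r\cap T$.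

\begin{lemma}\label{lem:twist}
For $M,N\in\operatorname{mod}G_rT$ we have
\[
\operatorname{Hom}_{G_r}(M,N)=\bigoplus_{\lambda\in X(T)}\operatorname{Hom}_{G_rT}(M\otimes k_{p^r\lambda},N),\qquad
\underline{\operatorname{Hom}}_{G_r}(M,N)=\bigoplus_{\lambda\in X(T)}\underline{\operatorname{Hom}}_{G_rT}(M\otimes k_{p^r\lambda},N),
\]
where the $\lambda$-summand is the $T$-weight space of weight $p^r\lambda$.
\end{lemma}

\begin{proof}
$T$ acts on $\operatorname{Hom}_{G_r}(M,N)$ by $(tf)(m)=tf(t^{-1}m)$, and $T_r\subset G_r$ acts trivially. So all weights lie in $p^rX(T)$. A map $f$ has weight $p^r\lambda$ if and only if $tf(m)=(p^r\lambda)(t)f(tm)$, which says that $f$ is a $G_rT$-map $M\otimes k_{p^r\lambda}\to N$.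

For the second formula let $I$ be the injective hull of $M$ in $\operatorname{mod}G_rT$. It is injective and projective over $G_r$, so the $G_r$-maps $M\to N$ that factor through projectives are those that extend to $I$. They form the image of the $T$-equivariant map $\operatorname{Hom}_{G_r}(I,N)\to\operatorname{Hom}_{G_r}(M,N)$. By the first formula the weight-$p^r\lambda$ part of this image is the image of $\operatorname{Hom}_{G_rT}(I\otimes k_{p^r\lambda},N)$. As $I\otimes k_{p^r\lambda}$ is an injective hull of $M\otimes k_{p^r\lambda}$, this is the set of $G_rT$-maps $M\otimes k_{p^r\lambda}\to N$ that factor through projectives.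
\end{proof}

\section{Duality and almost split triangles}\label{sec:dual}

\subsection{The modular character}
Let $\mathcal G$ be infinitesimal and $H=\operatorname{Dist}(\mathcal G)=k[\mathcal G]^*$, a finite-dimensional cocommutative Hopf algebra with augmentation $\varepsilon$ and antipode $s$, $s^2=1$. The left integrals, that is, the elements $\nu$ with $u\nu=\varepsilon(u)\nu$ for all $u\in H$, form a line $k\nu$, and so do the right integrals (Larson--Sweedler). Since $\nu u$ is again a left integral,
\[
\nu u=\zeta(u)\nu\qquad(u\in H)
\]
for an algebra homomorphism $\zeta:H\to k$, that is, a character of $\mathcal G$, the \emph{modular character}. We write $\zeta=1$ if it is trivial, i.e.\ $\zeta=\varepsilon$. If $\mathcal G$ has height $\le r$, then $\zeta-1$ lies in the augmentation ideal of $k[\mathcal G]$, so $(\zeta-1)^{p^r}=0$ and $\zeta^{p^r}=1$.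

\begin{lemma}\label{lem:unimod}
For $\mathcal G=G_r$ with $G$ connected reductive, $\nu$ is $\operatorname{Ad}(G)$-invariant and $\zeta=1$.
\end{lemma}

\begin{proof}
$G$ acts on $H$ by Hopf algebra automorphisms, so $k\nu$ is a one-dimensional $G$-module. The derived group is perfect and acts trivially on it. The center acts trivially because the action is by conjugation. As $G$ is generated by these two subgroups, $G$ acts trivially on $k\nu$, and so does $G_r$. The action of $G_r$ is the adjoint action of $H$, so
\[
\varepsilon(u)\nu=\sum u_{(1)}\nu\, s(u_{(2)})=\sum\varepsilon(u_{(1)})\,\nu\, s(u_{(2)})=\nu\, s(u).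
\]
As $s$ is bijective and $\varepsilon\circ s=\varepsilon$, this gives $\nu u=\varepsilon(u)\nu$.
\end{proof}

\subsection{Duality}

\begin{proposition}\label{prop:dual}
\begin{itemize}
\item[(i)] For $M,N\in\operatorname{mod}\mathcal G$ there is an isomorphism, natural in $N$,
\[
\underline{\operatorname{Hom}}_{\mathcal G}(M,N)^*\cong\underline{\operatorname{Hom}}_{\mathcal G}(N,\Omega M\otimes k_\zeta).
\]
\item[(ii)] For $G$ connected reductive and $M,N\in\operatorname{mod}G_rT$ there is a $T$-equivariant isomorphism $\underline{\operatorname{Hom}}_{G_r}(M,N)^*\cong\underline{\operatorname{Hom}}_{G_r}(N,\Omega M)$, and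
$\underline{\operatorname{Hom}}_{G_rT}(M,N)^*\cong\underline{\operatorname{Hom}}_{G_rT}(N,\Omega M)$, both natural in $N$.
\end{itemize}
\end{proposition}

The idea is as follows. Multiplication by $\nu$ is a norm map from (twisted) coinvariants to invariants. It is bijective on projectives, its cokernel on $\operatorname{Hom}_k(M,N)$ is $\underline{\operatorname{Hom}}(M,N)$, and transposing it turns cokernels into kernels.

\begin{proof}
\emph{Twisting.} For a character $\chi$ put $\theta_\chi(u)=\sum\chi(u_{(1)})u_{(2)}$. This is an algebra automorphism of $H$ with $\theta_\chi^{-1}=\theta_{\chi^{-1}}$, and $\psi\circ\theta_\chi=\psi\chi$ for characters $\psi$; in particular $\varepsilon\circ\theta_\chi=\chi$. By cocommutativity, $u$ acts on $Q\otimes k_\chi$ as $\theta_\chi(u)$ acts on $Q$. Applying $\theta_\zeta$ to $\nu v=\zeta(v)\nu$ with $v=\theta_{\zeta^{-1}}(u)$ gives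
\[
\theta_\zeta(\nu)u=\zeta(\theta_{\zeta^{-1}}(u))\,\theta_\zeta(\nu)=\varepsilon(u)\theta_\zeta(\nu),
\]
so $\theta_\zeta(\nu)$ is a right integral. So is $s(\nu)$, as $s(\nu)s(u)=s(u\nu)=\varepsilon(u)s(\nu)$. Hence
\begin{equation}\label{eq:snu}
s(\nu)=c\,\theta_\zeta(\nu)\quad\text{for some }c\in k^\times,
\end{equation}
that is, $s(\nu)$ acts on $Q$ as $c\nu$ acts on $Q\otimes k_\zeta$.

\emph{The norm map.} On $Q\in\operatorname{mod}\mathcal G$, multiplication by $\nu$ has image in the invariants $Q^{\mathcal G}$ and kills all $wq-\zeta(w)q$. With $w=\theta_{\zeta^{-1}}(u)$ these elements are $\theta_{\zeta^{-1}}(u)q-\varepsilon(u)q$. They span the kernel of the map from $Q\otimes k_{\zeta^{-1}}$ to its coinvariants. So we get a natural map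
\[
\nu_Q:(Q\otimes k_{\zeta^{-1}})_{\mathcal G}\longrightarrow Q^{\mathcal G}.
\]

(a) \emph{$\nu_Q$ is bijective for projective $Q$.} For $Q=H$ the source is $H/(\ker\zeta)H=H/\ker\zeta$, a line spanned by the class of $1$, which maps to $\nu$; and $H^{\mathcal G}=k\nu$. Pass to direct sums and summands.

(b) \emph{For $Q=\operatorname{Hom}_k(M,N)$ we have $\operatorname{coker}\nu_Q=\underline{\operatorname{Hom}}_{\mathcal G}(M,N)$.} Here $Q^{\mathcal G}=\operatorname{Hom}_{\mathcal G}(M,N)$. Extend $f\in Q$ to a linear map $\tilde f$ on an injective hull $I\supset M$. Since restriction $\operatorname{Hom}_k(I,N)\to\operatorname{Hom}_k(M,N)$ is $H$-linear, $\nu f=(\nu\tilde f)|_M$ factors through the projective $I$. Conversely, if $P$ is projective, then $\operatorname{Hom}_k(P,N)\cong P^*\otimes N$ is projective, so $\operatorname{Hom}_{\mathcal G}(P,N)=\nu\operatorname{Hom}_k(P,N)$ by (a). Composing with a $\mathcal G$-map $M\to P$, we see that every $\mathcal G$-map of the form $M\to P\to N$ lies in $\nu Q$.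

(c) \emph{If $0\to Q'\to P\to Q\to0$ is exact with $P$ projective, then $\ker\nu_Q\cong\operatorname{coker}\nu_{Q'}$.} Coinvariants are right exact, invariants are left exact, and $\nu_P$ is bijective, so this is the snake lemma.

(d) \emph{$(\operatorname{coker}\nu_Q)^*\cong\ker\nu_{Q^*\otimes k_\zeta}$.} The dual of $Q^{\mathcal G}$ is $(Q^*)_{\mathcal G}$, and the dual of $(Q\otimes k_{\zeta^{-1}})_{\mathcal G}$ is $(Q^*\otimes k_\zeta)^{\mathcal G}$. The transpose of $\nu_Q$ sends the class of $f\in Q^*$ to $f(\nu\,\cdot\,)=s(\nu)f$. By \eqref{eq:snu} this is $c\nu$ acting on $f$ regarded as an element of $Q^*\otimes k_\zeta$. So the transpose is $c\,\nu_{Q^*\otimes k_\zeta}$.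

Now let $Q=\operatorname{Hom}_k(M,N)$, so $Q^*\otimes k_\zeta\cong\operatorname{Hom}_k(N,M\otimes k_\zeta)$, and let $P$ be a projective cover of $M$. In
\[
0\to\operatorname{Hom}_k(N,\Omega M\otimes k_\zeta)\to\operatorname{Hom}_k(N,P\otimes k_\zeta)\to\operatorname{Hom}_k(N,M\otimes k_\zeta)\to0
\]
the middle term is projective. By (b), (d), (c) and again (b),
\[
\underline{\operatorname{Hom}}_{\mathcal G}(M,N)^*\cong\ker\nu_{\operatorname{Hom}_k(N,M\otimes k_\zeta)}\cong\operatorname{coker}\nu_{\operatorname{Hom}_k(N,\Omega M\otimes k_\zeta)}=\underline{\operatorname{Hom}}_{\mathcal G}(N,\Omega M\otimes k_\zeta).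
\]
Every step is natural in $N$. This proves (i).

(ii) By Lemma~\ref{lem:unimod}, $\zeta=1$ and $\nu$ is $T$-invariant, so $t(\nu q)=\nu(tq)$ for $q$ in a $G_rT$-module. Take $P$ to be a projective cover in $\operatorname{mod}G_rT$; it is also one over $G_r$. Then all maps above are $T$-equivariant. Taking $T$-invariants and using Lemma~\ref{lem:twist} with $\lambda=0$ gives the last isomorphism.
\end{proof}

\subsection{Almost split triangles}
In $\operatorname{mod}\mathcal G$ put $SM=\Omega M\otimes k_\zeta$; in $\operatorname{mod}G_rT$ put $SM=\Omega M$. In both cases $S$ is an autoequivalence of the stable category, and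
\begin{equation}\label{eq:serre}
\underline{\operatorname{Hom}}(M,X)^*\cong\underline{\operatorname{Hom}}(X,SM)\quad\text{naturally in }X .
\end{equation}
For objects $X,M$ let $\delta_{X,M}$ be $1$ if $X\cong M$ in $\underline{\mathcal C}$ and $0$ otherwise. For integers, $\delta$ is the usual Kronecker symbol.

\begin{proposition}\label{prop:ar}
Let $M$ be indecomposable and non-projective in $\operatorname{mod}\mathcal G$ or in $\operatorname{mod}G_rT$.
\begin{itemize}
\item[(i)] There is an almost split sequence ending in $M$, and $\tau M\cong\Omega SM$. That is, $\tau M\cong\Omega^2M\otimes k_\zeta$ for $\operatorname{mod}\mathcal G$, and $\tau M\cong\Omega^2M$ for $\operatorname{mod}G_rT$.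
\item[(ii)] If $E$ is the middle term of this sequence, then for all indecomposable non-projective $X$
\[
\dim\underline{\operatorname{Hom}}(X,\tau M)-\dim\underline{\operatorname{Hom}}(X,E)+\dim\underline{\operatorname{Hom}}(X,M)=\delta_{X,M}+\delta_{X[1],M}.
\]
\end{itemize}
\end{proposition}

\begin{proof}
The ring $\underline{\operatorname{End}}(M)$ is local with residue field $k$. Let $\varphi$ be the linear form on it with $\varphi(\operatorname{rad})=0$ and $\varphi(1)=1$, and let $0\ne w\in\underline{\operatorname{Hom}}(M,SM)\cong\underline{\operatorname{End}}(M)^*$ correspond to $\varphi$ under \eqref{eq:serre}. By naturality, for $h:Y\to M$ the composite $wh$ corresponds to the form $g\mapsto\varphi(hg)$ on $\underline{\operatorname{Hom}}(M,Y)$. If $h$ is not a stable split epimorphism, then no $hg$ is invertible, all $hg$ lie in the radical, and so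
\begin{equation}\label{eq:wh}
wh=0\quad\text{whenever $h$ is not a stable split epimorphism.}
\end{equation}

(i) As $SM\cong(\Omega SM)[1]$ stably, $w$ is the class of an exact sequence $0\to\Omega SM\to E\xrightarrow{\pi}M\to0$, non-split because $w\ne0$. If $h:Y\to M$ is not a split epimorphism, it is not a stable one. So the pullback of the sequence along $h$ has class $wh=0$, and $h$ factors through $\pi$. Thus $\pi$ is right almost split. The left-hand term $\Omega SM$ has no projective summands, and it is indecomposable because $S$ and $\Omega$ are autoequivalences of the stable category. So the sequence is almost split, and $\tau M\cong\Omega SM$ by uniqueness of almost split sequences.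

(ii) Consider $w_*:\underline{\operatorname{Hom}}(X,M)\to\underline{\operatorname{Hom}}(X,SM)$. If $X\not\cong M$, no map $X\to M$ is a stable split epimorphism, and $w_*=0$ by \eqref{eq:wh}. If $X=M$, then $w_*$ kills $\operatorname{rad}\underline{\operatorname{End}}(M)$, which has codimension $1$, and $w_*(\mathrm{id})=w\ne0$. So $w_*$ has rank $\delta_{X,M}$. The same statement for $X[1]$ says that $\underline{\operatorname{Hom}}(X,M[-1])\to\underline{\operatorname{Hom}}(X,\tau M)$ has rank $\delta_{X[1],M}$. In the exact sequence
\[
\underline{\operatorname{Hom}}(X,M[-1])\to\underline{\operatorname{Hom}}(X,\tau M)\to\underline{\operatorname{Hom}}(X,E)\to\underline{\operatorname{Hom}}(X,M)\to\underline{\operatorname{Hom}}(X,\tau M[1])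
\]
the alternating sum of the three middle dimensions is the sum of the ranks of the first and the last map.
\end{proof}

\section{The fork equation}\label{sec:fork}

Call a tree $\Delta$ \emph{forked} if it has distinct vertices $a\ne b$, each with exactly one neighbor, and the same one $c$. For example, $D_\infty$ and $\tilde D_n$ are forked. Let $\Theta\cong\mathbb Z[\Delta]$ be a component of the stable Auslander--Reiten quiver of $\operatorname{mod}\mathcal G$ or $\operatorname{mod}G_rT$, with $\Delta$ forked. Choose an orientation with $a\to c\leftarrow b$ and write $A_n,B_n,C_n$ for $(n,a),(n,b),(n,c)$. Then $A_n=\tau^{-n}A_0$, $B_n=\tau^{-n}B_0$, $C_n=\tau^{-n}C_0$, and $C_n$ is the only predecessor of $A_{n+1}$ and of $B_{n+1}$. Up to projective summands of the middle terms, the almost split sequences ending in $A_{n+1}$ and $B_{n+1}$ therefore give triangles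
\begin{equation}\label{eq:tri}
A_n\to C_n\to A_{n+1}\to A_n[1],\qquad B_n\to C_n\to B_{n+1}\to B_n[1].
\end{equation}
Apply Proposition~\ref{prop:ar}(ii) to both and subtract. The terms $\dim\underline{\operatorname{Hom}}(X,C_n)$ cancel, and we get the following.

\begin{proposition}[Fork equation]\label{prop:fork}
For $X$ indecomposable and non-projective put $e_X(n)=\dim\underline{\operatorname{Hom}}(X,A_n)-\dim\underline{\operatorname{Hom}}(X,B_n)$. Then for all $n\in\mathbb Z$
\[
e_X(n)+e_X(n+1)=\delta_{X,A_{n+1}}+\delta_{X[1],A_{n+1}}-\delta_{X,B_{n+1}}-\delta_{X[1],B_{n+1}}.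
\]
\end{proposition}

If the right-hand side vanishes for all $n$, the equation only says that $e_X$ alternates in sign. If $e_X$ is also eventually polynomial, then $e_X=0$, which is no contradiction. We therefore look for $X$ such that the right-hand side is non-zero exactly once, and $X=A_0$ is the natural candidate. The following elementary lemma shows that a single defect suffices.

\begin{lemma}\label{lem:parity}
Let $e:\mathbb Z\to\mathbb Z$ satisfy $e(n)+e(n+1)=\delta_{n,-1}$ for all $n$, and let $Q\ge1$ be odd. Then the functions $m\mapsto e(Qm)$ and $m\mapsto e(-Qm)$ do not both agree with polynomials for $m\gg0$.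
\end{lemma}

\begin{proof}
The recursion gives
\[
e(n)=(-1)^ne(0)\ (n\ge0),\qquad e(-n)=(-1)^{n-1}e(-1)\ (n\ge1),\qquad e(-1)+e(0)=1 .
\]
As $Q$ is odd, $e(Qm)=(-1)^me(0)$ for $m\ge0$ and $e(-Qm)=-(-1)^me(-1)$ for $m\ge1$. If $(-1)^me(0)$ agrees with a polynomial for large $m$, this polynomial is bounded on large integers, hence constant, so $e(0)=-e(0)=0$. In the same way, if $e(-Qm)$ agrees with a polynomial for large $m$, then $e(-1)=0$. Both together contradict $e(-1)+e(0)=1$.
\end{proof}

For even $Q$ the values $e(Qm)$ are constant for $m\ge0$, and there is no contradiction. This is why our argument needs generators in degree exactly $2$ when $p=2$.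

\begin{remark}\label{rem:x4}
The defects coming from $X$ and from $X[1]$ can cancel when the component is a proper quotient of $\mathbb Z[\Delta]$. Let $p=2$ and let $\mathfrak g$ be the abelian restricted Lie algebra with basis $x,x^{[2]}$ and $(x^{[2]})^{[2]}=0$, so that $U_0(\mathfrak g)=k[x]/(x^4)$. With $M_i=k[x]/(x^i)$ the almost split sequences
\[
0\to M_1\to M_2\to M_1\to0,\qquad 0\to M_3\to M_2\oplus M_4\to M_3\to0
\]
look like a fork with $A_n=M_1$, $B_n=M_3$, $C_n=M_2$ for all $n$, and the derivation of the fork equation applies to them. But $\Omega M_1=M_3$, so $A_0[1]\cong B_{n+1}$ for all $n$, and for $X=A_0$ the right-hand side of the fork equation is $1-1=0$. So in each application we must show that no shift or twist of $A_0$ interferes.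
\end{remark}

\section{Growth of Ext over restricted enveloping algebras}\label{sec:growth}

\begin{proposition}\label{prop:hilb}
Let $\mathfrak g$ be a finite-dimensional restricted Lie algebra over $k$ and $M,N\in\operatorname{mod}U_0(\mathfrak g)$. For $\sigma\in\{0,1\}$ there is $f_\sigma\in\mathbb Q[t]$ with $\dim\operatorname{Ext}^{2n+\sigma}_{U_0(\mathfrak g)}(M,N)=f_\sigma(n)$ for $n\gg0$.
\end{proposition}

It is essential that one polynomial serves all even degrees; generators in degree $4$ would allow the pattern $1,0,1,0,\dots$ of Section~\ref{ss:knit}. We pass from $U(\mathfrak g)$, whose cohomology is finite-dimensional, to $U_0(\mathfrak g)$ by dividing out central elements one at a time. Each step costs one polynomial generator of degree $2$.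

\begin{proof}
We have $\operatorname{Ext}^*(M,N)\cong\operatorname{Ext}^*(k,Q)$ with $Q=\operatorname{Hom}_k(M,N)$. By Hilbert's theorem, applied to the even and to the odd part, it suffices to show that $\operatorname{Ext}^*_{U_0(\mathfrak g)}(k,Q)$ is finitely generated over a polynomial ring with all generators in degree $2$.

Let $x_1,\dots,x_d$ be a basis of $\mathfrak g$ and $z_i=x_i^p-x_i^{[p]}\in U(\mathfrak g)$. The $z_i$ are central, since on $\mathfrak g$ the commutator with $x_i^p$ is $\operatorname{ad}(x_i)^p=\operatorname{ad}(x_i^{[p]})$, and they are killed by the augmentation. By the Poincar\'e--Birkhoff--Witt theorem $U(\mathfrak g)$ is free over $k[z_1,\dots,z_d]$. Put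
\[
U_i=U(\mathfrak g)/(z_1,\dots,z_i),\qquad W_j=U(\mathfrak g)/(z_l:\ l\ne j),
\]
so $U_0=U(\mathfrak g)$ and $U_d=U_0(\mathfrak g)$. By freeness $z_j$ is a central non-zero-divisor in $U_{j-1}$ and in $W_j$. Moreover $U_{j-1}/(z_j)=U_j$ and $W_j/(z_j)=U_d$.

\emph{An exact sequence.} Let $A\in\{U_{j-1},W_j\}$, $z=z_j$ and $\bar A=A/(z)$. Let $F\to k$ be a projective resolution over $A$ and $\bar F=F/zF$, a complex of projective $\bar A$-modules. The long exact sequence of $0\to F\xrightarrow{z}F\to\bar F\to0$, together with the fact that $z$ acts as $0$ on $H_0(F)=k$, gives $H_0(\bar F)=k$, $H_1(\bar F)\cong k$ via the connecting map, and $H_i(\bar F)=0$ otherwise. Truncation therefore gives a triangle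
\[
k[1]\to\bar F\to k\xrightarrow{\ \chi\ }k[2]
\]
in the derived category of $\bar A$. For an $\bar A$-module $Q$ we have $\operatorname{Hom}_{\bar A}(\bar F,Q)=\operatorname{Hom}_A(F,Q)$, so the maps from $\bar F$ to the shifts of $Q$ compute $\operatorname{Ext}^*_A(k,Q)$. The map induced by $\bar F\to k$ is inflation (restriction of scalars along $A\to\bar A$), because lifting $\bar F\to k$ to a projective resolution $\bar P$ of $k$ over $\bar A$ gives a comparison map $F\to\bar F\to\bar P$. So there is an exact sequence
\begin{equation}\label{eq:gysin}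
\operatorname{Ext}^{n-2}_{\bar A}(k,Q)\xrightarrow{\ \cdot\chi\ }\operatorname{Ext}^n_{\bar A}(k,Q)\xrightarrow{\ \inf\ }\operatorname{Ext}^n_A(k,Q),
\end{equation}
up to a sign in the first map, which affects neither image nor kernel.

\emph{Compatibility.} The sequence for $A=U_{j-1}$ yields a class $\chi$ over $U_j$ only. To get an action on all groups at once we need a class over $U_d$ that inflates to it. Let $\chi_j\in\operatorname{Ext}^2_{U_d}(k,k)$ be the class obtained from $A=W_j$. Let $F,F'$ be projective resolutions of $k$ over $U_{j-1}$ and $W_j$. A comparison map $F\to F'$ along $U_{j-1}\to W_j$ induces a $U_j$-linear map $F/z_jF\to F'/z_jF'$. It is the identity on $H_0=k$ and, by naturality of the connecting map, on $H_1=k$. So it is a quasi-isomorphism compatible with the truncation triangles. Hence \emph{the inflation of $\chi_j$ along $U_j\to U_d$ is the class obtained from $A=U_{j-1}$}.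

\emph{Finite generation.} Since $U_d$ is a Hopf algebra, $\operatorname{Ext}^*_{U_d}(k,k)$ is graded commutative, so the $\chi_j$, being of even degree, commute. Let $R_i$ be the polynomial ring in $\chi_1,\dots,\chi_i$. It acts on $E_i=\operatorname{Ext}^*_{U_i}(k,Q)$ by right Yoneda multiplication with the inflations of the $\chi_j$ to $U_i$. Inflation is induced by an exact functor and so respects Yoneda products, and inflation from $U_d$ to $U_{i-1}$ is the composite of those from $U_d$ to $U_i$ and from $U_i$ to $U_{i-1}$. Hence $\inf:E_i\to E_{i-1}$ is $R_{i-1}$-linear. By \eqref{eq:gysin} for $A=U_{i-1}$ and the compatibility, its kernel is $E_i\chi_i$. So $E_i/E_i\chi_i$ embeds $R_{i-1}$-linearly into $E_{i-1}$.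

Now $E_0=\operatorname{Ext}^*_{U(\mathfrak g)}(k,Q)=H^*(\mathfrak g,Q)$ is finite-dimensional, as it is computed by the Chevalley--Eilenberg complex. If $E_{i-1}$ is finitely generated over the Noetherian ring $R_{i-1}$, so is $E_i/E_i\chi_i$. As $E_i$ is bounded below and $\chi_i$ has positive degree, the graded Nakayama lemma shows that $E_i$ is finitely generated over $R_i$. By induction $E_d=\operatorname{Ext}^*_{U_0(\mathfrak g)}(k,Q)$ is finitely generated over $R_d$.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

Suppose that $\Theta\cong\mathbb Z[D_\infty]$ is a component of $\Gamma_s(G_1T)$, with $A_n,B_n,C_n$ as in Section~\ref{sec:fork}. By Proposition~\ref{prop:ar}(i), $\tau=\Omega^2$, so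
\[
A_n\cong\Omega^{-2n}A_0,\qquad B_n\cong\Omega^{-2n}B_0,\qquad C_n\cong\Omega^{-2n}C_0 .
\]
By (F2), $\dim\mathcal V_{\mathfrak g}(\Theta)=2$. Put $X_\lambda=A_0\otimes k_{p\lambda}$ for $\lambda\in X(T)$.

\subsection{Only one twist meets the fork}
We have to know which of the modules $X_\lambda$ and $X_\lambda[1]$ lie on the prongs of $\Theta$. A coincidence on either prong can be moved to the common neighbor of the prongs, which turns it into a twisted periodicity of $C_{-1}$.

\begin{lemma}\label{lem:nocoin}
If $X_\lambda[\sigma]$ is isomorphic to $A_m$ or to $B_m$, where $\lambda\in X(T)$, $\sigma\in\{0,1\}$ and $m\in\mathbb Z$, then $\lambda=0$ and $\sigma=m=0$, so $X_\lambda[\sigma]=A_0$. In particular, no $X_\lambda[\sigma]$ is isomorphic to any $B_m$.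
\end{lemma}

\begin{proof}
The autoequivalence $\rho=(-\otimes k_{p\lambda})[\sigma]$ of the stable category induces an automorphism of the quiver $\Gamma_s(G_1T)$, so it maps the unique predecessor $C_{-1}$ of $A_0$ to the unique predecessor of $\rho A_0\in\{A_m,B_m\}$, which is $C_{m-1}\cong\Omega^{-2m}C_{-1}$. Since $[\sigma]=\Omega^{-\sigma}$, this means
\[
C_{-1}\otimes k_{p\lambda}\cong\Omega^tC_{-1},\qquad t=\sigma-2m .
\]
Suppose $t\ne0$. Then $\Omega^{i+|t|}C_{-1}\cong\Omega^iC_{-1}\otimes k_{\pm p\lambda}$ for all $i\ge0$, so the dimensions of the $\Omega^iC_{-1}$ are periodic in $i$, hence bounded. Since projective covers over $G_1T$ are projective covers over $G_1$, the $U_0(\mathfrak g)$-module $C_{-1}$ has complexity at most $1$. But its complexity is $\dim\mathcal V_{\mathfrak g}(\Theta)=2$, a contradiction.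

So $t=0$, that is, $\sigma=2m$. Hence $\sigma=m=0$ and $C_{-1}\otimes k_{p\lambda}\cong C_{-1}$. The finite non-empty set of $T$-weights of $C_{-1}$ is stable under translation by $p\lambda$, and $X(T)$ is torsion-free, so $\lambda=0$. The last statement follows because $A_0\not\cong B_0$.
\end{proof}

\subsection{The recursion and its contradiction}
For $n\in\mathbb Z$ put
\[
e(n)=\dim\underline{\operatorname{Hom}}_{G_1}(A_0,A_n)-\dim\underline{\operatorname{Hom}}_{G_1}(A_0,B_n)=\sum_{\lambda\in X(T)}e_{X_\lambda}(n),
\]
where $e_{X_\lambda}$ is formed in $\operatorname{mod}G_1T$. The second equality is Lemma~\ref{lem:twist}, and the sum has only finitely many non-zero terms. Add up the fork equations of Proposition~\ref{prop:fork} for all $X_\lambda$. By Lemma~\ref{lem:nocoin} the only non-zero term on the right is $\delta_{X_0,A_{n+1}}$ for $n+1=0$. Hence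
\begin{equation}\label{eq:rec}
e(n)+e(n+1)=\delta_{n,-1}\qquad(n\in\mathbb Z).
\end{equation}

On the other hand, let $n\ge1$ and $Y\in\{A_0,B_0\}$. Then $\underline{\operatorname{Hom}}_{G_1}(A_0,\Omega^{-2n}Y)\cong\operatorname{Ext}^{2n}_{G_1}(A_0,Y)$. By Proposition~\ref{prop:dual}(ii),
\[
\underline{\operatorname{Hom}}_{G_1}(A_0,\Omega^{2n}Y)^*\cong\underline{\operatorname{Hom}}_{G_1}(\Omega^{2n}Y,\Omega A_0)\cong\underline{\operatorname{Hom}}_{G_1}(\Omega^{2n-1}Y,A_0)\cong\operatorname{Ext}^{2n-1}_{G_1}(Y,A_0).
\]
Therefore
\begin{equation}\label{eq:ext}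
\begin{aligned}
e(n)&=\dim\operatorname{Ext}^{2n}_{G_1}(A_0,A_0)-\dim\operatorname{Ext}^{2n}_{G_1}(A_0,B_0),\\
e(-n)&=\dim\operatorname{Ext}^{2n-1}_{G_1}(A_0,A_0)-\dim\operatorname{Ext}^{2n-1}_{G_1}(B_0,A_0)
\end{aligned}
\qquad(n\ge1).
\end{equation}
By Proposition~\ref{prop:hilb} both agree with polynomials in $n$ for $n\gg0$. This contradicts Lemma~\ref{lem:parity} with $Q=1$. So no component is isomorphic to $\mathbb Z[D_\infty]$, and by (F1) every component is isomorphic to $\mathbb Z[A_\infty]$ or $\mathbb Z[A_\infty^\infty]$.

\subsection{Both remaining types occur}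
Let $G=\mathrm{SL}(2)$, and let $x_+,h,x_-$ be the standard basis of $\mathfrak g$, with $[x_+,x_-]=h$. A trace-zero $2\times2$ matrix $x$ satisfies $x^2=-\det(x)\,\mathrm{id}$, and $x^{[p]}=x^p$. So the nullcone is the irreducible surface $\det=0$.

The trivial module is not projective over any $U_0(kx)$ with $0\neq x\in\mathcal V_{\mathfrak g}$. Its rank variety is the whole nullcone, of dimension $2$, and by (F3) its component is $\cong\mathbb Z[A_\infty^\infty]$.

Let $Z$ be the baby Verma module of highest weight $0$, with generator $v$ and basis $v,x_-v,\dots,x_-^{p-1}v$. These vectors have distinct $T$-weights. So a proper $G_1T$-submodule, which cannot contain $v$, lies in the span of the others. Hence $Z$ has a largest proper submodule and is indecomposable. It is free over $U_0(kx_-)$, so $\mathcal V_{\mathfrak g}(Z)$ is a proper closed subset of the irreducible surface $\mathcal V_{\mathfrak g}$, and $\dim\mathcal V_{\mathfrak g}(Z)\le1$. Moreover $x_+v=0$ and $x_+x_-v=hv=0$, so the kernel of $x_+$ on $Z$ has dimension at least $2$, whereas it would have dimension $1$ if the $p$-dimensional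 module $Z$ were free over $U_0(kx_+)$. So $Z$ is not projective, and by (F2) its component is $\cong\mathbb Z[A_\infty]$. This completes the proof of Theorem~\ref{thm:A}.\qed

\section{Infinitesimal group schemes and higher Frobenius kernels}\label{sec:var}

For general infinitesimal group schemes the two inputs change as follows. First, $\tau=\Omega^2(-)\otimes k_\zeta$ involves the modular character. Second, by Friedlander--Suslin \cite{FS}, if $\mathcal G$ has height $\le r$, then for $M,N\in\operatorname{mod}\mathcal G$ the space $\operatorname{Ext}^*_{\mathcal G}(M,N)$ is finitely generated over a polynomial ring with generators in degrees $2p^{i-1}$, $1\le i\le r$. If all these degrees divide $2Q$, then $\operatorname{Ext}^*_{\mathcal G}(M,N)$ is still finitely generated over the subring generated by suitable powers of the generators, all of degree $2Q$. Hence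
\begin{equation}\label{eq:FS}
\text{for each fixed $s\in\mathbb Z$, }\dim\operatorname{Ext}^{2Qm+s}_{\mathcal G}(M,N)\text{ agrees with a polynomial in $m$ for }m\gg0.
\end{equation}
So we control $e(n)$ only along multiples of $Q$, and Lemma~\ref{lem:parity} applies when $Q$ is odd.

\begin{theorem}\label{thm:B}
Let $\mathcal G$ be an infinitesimal group scheme over $k$ with modular character $\zeta$. Assume either
\begin{itemize}
\item[(i)] $p$ is odd, or
\item[(ii)] $p=2$, $\mathcal G$ has height $\le1$ and $\zeta=1$.
\end{itemize}
Then no component of the stable Auslander--Reiten quiver of $\operatorname{mod}\mathcal G$ is isomorphic to $\mathbb Z[\Delta]$ (with trivial valuation) for a forked tree $\Delta$.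
\end{theorem}

\begin{proof}
Let $\mathcal G$ have height $\le r$ with $r\ge1$, where $r=1$ in case (ii). Put $Q=p^r$ in case (i) and $Q=1$ in case (ii). Then $Q$ is odd, the degrees $2p^{i-1}$ divide $2Q$, and $\zeta^Q=1$, so that $\tau^Q=\Omega^{2Q}$ on objects. Suppose $\Theta\cong\mathbb Z[\Delta]$ is a component with $\Delta$ forked, and define $A_n,B_n,C_n$ as in Section~\ref{sec:fork}.

\emph{$A_0[1]$ is not isomorphic to any $A_m$ or $B_m$.} Otherwise $\rho=[1]$ induces an automorphism of the stable Auslander--Reiten quiver that commutes with $\tau=\Omega^2(-)\otimes k_\zeta$ and maps $C_{-1}$, the unique predecessor of $A_0$, to $C_{m-1}=\tau^{-m}C_{-1}$. Hence $\rho^{2Q}C_{-1}=\tau^{-2Qm}C_{-1}=C_{2Qm-1}$. But $\rho^{2Q}=\Omega^{-2Q}=\tau^{-Q}$ on objects, so $\rho^{2Q}C_{-1}=C_{Q-1}$. As the $C_n$ are pairwise non-isomorphic, $2m=1$, which is absurd.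

Put $e(n)=e_{A_0}(n)$. Since $A_0$ is isomorphic to $A_m$ only for $m=0$ and to no $B_m$, Proposition~\ref{prop:fork} with $X=A_0$ gives $e(n)+e(n+1)=\delta_{n,-1}$ for all $n$. For $m\ge1$ and $Y\in\{A_0,B_0\}$ we have $\tau^{-Qm}Y\cong\Omega^{-2Qm}Y$ and $\tau^{Qm}Y\cong\Omega^{2Qm}Y$, and by Proposition~\ref{prop:dual}(i)
\[
\underline{\operatorname{Hom}}_{\mathcal G}(A_0,\Omega^{2Qm}Y)^*\cong\underline{\operatorname{Hom}}_{\mathcal G}(\Omega^{2Qm}Y,\Omega A_0\otimes k_\zeta)\cong\operatorname{Ext}^{2Qm-1}_{\mathcal G}(Y,A_0\otimes k_\zeta).
\]
Hence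
\begin{align*}
e(Qm)&=\dim\operatorname{Ext}^{2Qm}_{\mathcal G}(A_0,A_0)-\dim\operatorname{Ext}^{2Qm}_{\mathcal G}(A_0,B_0),\\
e(-Qm)&=\dim\operatorname{Ext}^{2Qm-1}_{\mathcal G}(A_0,A_0\otimes k_\zeta)-\dim\operatorname{Ext}^{2Qm-1}_{\mathcal G}(B_0,A_0\otimes k_\zeta).
\end{align*}
By \eqref{eq:FS} both agree with polynomials in $m$ for $m\gg0$, contradicting Lemma~\ref{lem:parity}.
\end{proof}

Remark~\ref{rem:x4} concerns a group scheme as in case (ii) (there $\zeta=1$ since $U_0(\mathfrak g)$ is commutative). The theorem does not apply to its component because that component is $\mathbb Z[A_3]/\langle\tau\rangle$, in which the $C_n$ coincide.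

For $G_rT$, twists enter again, and (F2) is replaced by a hypothesis of non-periodicity.

\begin{theorem}\label{thm:C}
Let $G$ be connected reductive, $p$ odd and $r\ge1$. No component of $\Gamma_s(G_rT)$ whose modules are not $\Omega$-periodic over $G_r$ is isomorphic to $\mathbb Z[D_\infty]$.
\end{theorem}

\begin{proof}
Suppose $\Theta\cong\mathbb Z[D_\infty]$ is such a component, with $A_n,B_n,C_n$ as in Section~\ref{sec:fork}. By Proposition~\ref{prop:ar}(i), $\tau=\Omega^2$. Put $X_\lambda=A_0\otimes k_{p^r\lambda}$. If $X_\lambda[\sigma]$ with $\sigma\in\{0,1\}$ is isomorphic to $A_m$ or $B_m$, then comparing unique predecessors as in Lemma~\ref{lem:nocoin} gives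
\[
C_{-1}\otimes k_{p^r\lambda}\cong\Omega^tC_{-1},\qquad t=\sigma-2m .
\]
If $t\ne0$, restriction to $G_r$, which commutes with $\Omega$ and trivializes $k_{p^r\lambda}$, shows that $C_{-1}$ is $\Omega$-periodic over $G_r$. This is excluded. So $t=0$, whence $\sigma=m=0$, and $\lambda=0$ by comparing $T$-weights. Thus the conclusion of Lemma~\ref{lem:nocoin} holds here too.

Therefore $e(n)=\dim\underline{\operatorname{Hom}}_{G_r}(A_0,A_n)-\dim\underline{\operatorname{Hom}}_{G_r}(A_0,B_n)=\sum_\lambda e_{X_\lambda}(n)$ satisfies \eqref{eq:rec}, by Lemma~\ref{lem:twist} and Proposition~\ref{prop:fork}. The formulas \eqref{eq:ext} hold with $G_r$ in place of $G_1$, by Proposition~\ref{prop:dual}(ii). Let $Q=p^{r-1}$. It is odd, and the degrees $2p^{i-1}$, $1\le i\le r$, divide $2Q$. By \eqref{eq:FS} for $\mathcal G=G_r$, the numbers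
\begin{align*}
e(Qm)&=\dim\operatorname{Ext}^{2Qm}_{G_r}(A_0,A_0)-\dim\operatorname{Ext}^{2Qm}_{G_r}(A_0,B_0),\\
e(-Qm)&=\dim\operatorname{Ext}^{2Qm-1}_{G_r}(A_0,A_0)-\dim\operatorname{Ext}^{2Qm-1}_{G_r}(B_0,A_0)
\end{align*}
agree with polynomials in $m$ for $m\gg0$. This contradicts Lemma~\ref{lem:parity}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FP}
Friedlander and Parshall,
Invent. Math. \textbf{86} (1986).

\bibitem{FS}
Friedlander and Suslin,
Invent. Math. \textbf{127} (1997).

\bibitem{G1T}
\emph{$G_1T$-Modules, AR-Components, and Good Filtrations},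
\url{https://www.math.uni-bielefeld.de/~sek/report/farnsteiner.pdf}.

\bibitem{J}
Jantzen,
\emph{Representations of Algebraic Groups}.

\bibitem{SFB}
Suslin, Friedlander and Bendel,
J. Amer. Math. Soc. \textbf{10} (1997).

\end{thebibliography}

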